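# A cyclic Jacobi method that never converges

## Guessing convergence: the cases $n=2$ and $n=3$

Take a real symmetric matrix and annihilate its off-diagonal entries one after another by plane rotations, in a fixed order that is repeated forever. Each rotation removes weight from the off-diagonal part, none puts any back, no rotation turns by more than $45^\circ$, and every entry has its turn in every sweep. The answer that one would first guess is that the matrices converge to a diagonal matrix, whatever the order. We make this precise and test it for $n=2$ and $n=3$, where it is right. The rest of the lecture shows that it is wrong for every $n\ge 23$.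

**Definition (Jacobi step).** For a symmetric $B$ put $\mathrm{off}(B)=\big(\sum_{p\ne q}b_{pq}^2\big)^{1/2}$. Let $A_0=A\in\mathbb R^{n\times n}$ be symmetric. A Jacobi step on the pair $(p,q)$, $p<q$, replaces $A_k$ by $A_{k+1}=J_k^TA_kJ_k$. Here $J_k$ is the identity except for the block $\begin{bmatrix}\mathsf c&\mathsf s\\-\mathsf s&\mathsf c\end{bmatrix}$ in rows and columns $p,q$, with $\mathsf c=\cos\theta$, $\mathsf s=\sin\theta$. The angle is chosen so that $(A_{k+1})_{pq}=0$ and $-\frac\pi4<\theta\le\frac\pi4$, with $\theta=0$ if $a^{(k)}_{pq}=0$. The entry $a^{(k)}_{pq}$ is the pivot. Arithmetic is exact.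

**Definition (cyclic Jacobi method).** Fix an ordering of the $\frac12n(n-1)$ pairs in which each pair occurs once. One sweep applies Jacobi steps in this order, and the same ordering is repeated in every sweep.

For $n=3$ the row cyclic ordering is $(1,2),(1,3),(2,3)$. In general it is $(1,2),\dots,(1,n);(2,3),\dots,(2,n);\dots;(n-1,n)$, and the column cyclic ordering takes the pairs column by column.

Write $a$ for entries before a step and $a'$ for entries after it. Since $J$ sends the $p$-th basis vector to $\mathsf c$ times itself minus $\mathsf s$ times the $q$-th, and so on, we get for $j\neq p,q$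
$$a'_{pj}=\mathsf ca_{pj}-\mathsf sa_{qj},\qquad a'_{qj}=\mathsf sa_{pj}+\mathsf ca_{qj},\tag{1}$$
and $a'_{pq}=\mathsf c\mathsf s(a_{pp}-a_{qq})+(\mathsf c^2-\mathsf s^2)a_{pq}$. If $a_{pp}\ne a_{qq}$, the prescribed angle is therefore
$$\theta=\tfrac12\arctan\frac{2a_{pq}}{a_{qq}-a_{pp}}\in\left(-\tfrac\pi4,\tfrac\pi4\right),\qquad a'_{pp}=a_{pp}-\tan\theta\,a_{pq},\quad a'_{qq}=a_{qq}+\tan\theta\,a_{pq}.\tag{2}$$
For $a'_{pp}$, note that $a_{pp}-a'_{pp}=\mathsf s^2(a_{pp}-a_{qq})+2\mathsf c\mathsf sa_{pq}$, and insert $a_{qq}-a_{pp}=a_{pq}(\mathsf c^2-\mathsf s^2)/(\mathsf c\mathsf s)$ (if $a_{pq}=0$, both sides are $0$). If $a_{pp}=a_{qq}$ and $a_{pq}\ne0$, then $\theta=\frac\pi4$ and the diagonal formulas in (2) still hold. Interchanging the names $p$ and $q$ changes $\theta$ to $-\theta$ and gives the same $J$, so as long as $a_{pp}\ne a_{qq}$ the labelling is irrelevant. Finally, the Frobenius norm of $A$ and that of the $2\times2$ block are both preserved, so $a_{pp}'^2+a_{qq}'^2=a_{pp}^2+a_{qq}^2+2a_{pq}^2$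 and
$$\mathrm{off}^2(A')=\mathrm{off}^2(A)-2a_{pq}^2 .\tag{3}$$

Forsythe and Henrici proved that for the row and column cyclic methods with $-\frac\pi4<\theta\le\frac\pi4$ the iterates converge to a fixed diagonal matrix, and that for the row cyclic method with this choice of $\theta$ the ultimate rate, measured from sweep to sweep, is quadratic. The problem comes from "Parallel Solution Of" (https://github.com/theochem/procrustes/files/6058939/papad93.pdf): "However for this choice of $\theta$, it is not known whether every cyclic Jacobi method, other than the row and column cyclic methods, converges to a fixed diagonal matrix." We are to decide whether for every $n\ge3$, every cyclic ordering and every symmetric $A$ the sequence $(A_k)$ converges to a fixed diagonal matrix.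

For $n=2$ one step makes the matrix diagonal, and then nothing moves. For $n=3$ the guess survives.

**Theorem 2.** For $n=3$, every cyclic ordering and every $A$ give convergence to a fixed diagonal matrix.

**Proof.** Let $x_k$ be the pivot of step $k$ ($k=0,1,\dots$). By (3), $\sum 2x_k^2\le\mathrm{off}^2(A)$, so $x_k\to0$. Let $k\ge1$, let step $k$ act on $(p,q)$, and let $r$ be the third index. Any two of the three pairs share an index, so after naming $p,q$ suitably step $k+1$ acts on $(p,r)$. Then step $k+2$ acts on $(q,r)$, and by periodicity so did step $k-1$. Hence $a^{(k)}_{qr}=0$. By (1), $|x_{k+1}|=|\cos\theta_k\,a^{(k)}_{pr}|\ge|a^{(k)}_{pr}|/\sqrt2$. Thus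
$$\mathrm{off}^2(A_k)=2x_k^2+2(a^{(k)}_{pr})^2\le2x_k^2+4x_{k+1}^2\to0 .$$
It remains to see that the diagonal settles. For a symmetric matrix and a unit vector $v$, some eigenvalue lies within $\|A_kv-\mu v\|$ of any given real $\mu$. With $v$ the $i$-th basis vector and $\mu=a_{ii}^{(k)}$, the entry $a^{(k)}_{ii}$ is within $\mathrm{off}(A_k)$ of an eigenvalue of $A_k$, that is, of $A$. By (2), $|a^{(k+1)}_{ii}-a^{(k)}_{ii}|\le|\tan\theta_k||x_k|\le|x_k|\to0$. The spectrum is finite. Once the distance to the spectrum and the increments are both below a third of the smallest gap between distinct eigenvalues, the nearest eigenvalue cannot change, so $a_{ii}^{(k)}$ converges. So $A_k$ converges to a fixed diagonal matrix. $\blacksquare$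

## Small pivots that move large entries

The proof used one special fact: just before $x_{k+1}$ is met, its companion $a_{qr}$ is zero. In general, if step $k$ acts on $(p,q)$ and step $k+1$ on $(p,r)$, then (1) says $x_{k+1}=\cos\theta_k\,a_{pr}^{(k)}-\sin\theta_k\,a_{qr}^{(k)}$, and the two terms may cancel. This is the point at which the argument stops. The cancellation can be total and cost almost nothing. Take rows $x,y,e$ and a small $\eta>0$:
$$\begin{pmatrix}\frac14\eta^2&\frac{\sqrt3}4\eta^2&\frac12\\ \frac{\sqrt3}4\eta^2&\frac34\eta^2&\frac{\sqrt3}2\\ \frac12&\frac{\sqrt3}2&1\end{pmatrix}.$$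
The step on $(x,y)$ has $\tan2\theta=\frac{\sqrt3}2\eta^2/(\frac12\eta^2)=\sqrt3$, so $\theta=\frac\pi6$, and the entries $(a_{xe},a_{ye})=(\frac12,\frac{\sqrt3}2)$ become $(0,1)$. A following step on $(x,e)$ does nothing. By (3), these two steps have lowered $\mathrm{off}^2$ by only $\frac38\eta^4$. Conversely, the step on $(x,y)$ in
$$\begin{pmatrix}\eta^2&-\frac{\sqrt3}2\eta^2&1\\-\frac{\sqrt3}2\eta^2&0&0\\1&0&1\end{pmatrix}$$
has $\tan 2\theta=\sqrt3$ again and turns $(a_{xe},a_{ye})=(1,0)$ into $(\frac{\sqrt3}2,\frac12)$, at a cost of $\frac32\eta^4$. The angle depends on the ratio of the pivot to the diagonal difference, not on its size.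

By Theorem 2 one cannot continue like this forever with three indices. With more indices the plan is to carry a row vector $u=(A_{xe})_x$ of norm about $1$ around by such rotations, so that each $u_x$ is almost zero exactly when the pair $(x,e)$ has its turn. There are two difficulties. A rotation on $(x,y)$ leaves $a_{xy}=0$, so the tiny entry that drove it must be created again before the next sweep. And by (3) the squares of the pivots have a finite sum, so the tiny entries must shrink from sweep to sweep; we let them be of size $\eta_k^2$ with $\eta_k=\eta_0\lambda^k$. Two devices create entries of the right size.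

* If $A_{xe}=\eta^2\rho$ and $A_{ee}\approx\gamma\neq0$, the step on $(x,e)$ has angle about $\eta^2\rho/\gamma$ and changes $A_{xj}$ by about $-\eta^2\rho\,u_j/\gamma$. A near miss recharges row $x$.
* If $f$ is a further index with $A_{ff}\approx\varphi\ne0$ and $A_{xf}=\eta b_x$, the step on $(x,f)$ has angle about $\eta b_x/\varphi$ and changes $A_{xj}$ by about $-\eta^2b_xb_j/\varphi$.

**Theorem 1.** For every $n\ge 23$ there are a cyclic ordering of the pairs, a symmetric $A\in\mathbb R^{n\times n}$ and $\delta_0>0$ such that the cyclic Jacobi method with $-\pi/4<\theta\le\pi/4$ started at $A$ has all angles in $[-\frac\pi4+\delta_0,\frac\pi4-\delta_0]$, $\ \mathrm{off}(A_k)\ge 1$ for all $k$, and $(A_k)$ has no limit.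

So the answer to the question is no. The range $4\le n\le22$ is not treated here.

It suffices to prove Theorem 1 for $n=23$. For larger $n$ take $A\oplus D$ with $D$ diagonal and append the remaining pairs to the ordering. Steps inside the first block keep the block structure, so the appended pairs always have pivot $0$ and hence $\theta=0$, and the first block evolves as before.

## Twenty-three indices and one sweep

We now fix the indices and the ordering. The index set is
$$\mathcal V=\{a_1,a_2,a_3\}\cup\{p_l,r_l,s_l:l=1,2,3\}\ (12\text{ indices}),\qquad e,\qquad \mathcal F=\{f_0\}\cup\{f^{(l)}_i:i,l=1,2,3\}\ (10).$$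
At the start of a sweep, $u$ will be close to the unit vector at $a_1$. Move $l$ carries it from $a_l$ to $a_{l+1}$ with intermediate stops $p_l,r_l,s_l$; the indices in $\mathcal F$ make corrections. The label $l$ of $a_l$ and $f^{(l)}$ is read mod $3$. In move $l$ we write $a=a_l$, $z=a_{l+1}$, $p=p_l$, $r=r_l$, $s=s_l$, $f_i=f_i^{(l)}$.

**Definition (the sweep).** Step 0 is $(a_1,f_0)$. Then for $l=1,2,3$ come move $l$ and cleanup $l$.

* Move $l$: 1. $(a,p)$; 2. $(a,z)$; 3. $(a,r)$; 4. $(z,f_1)$; 5. $(r,z)$; 6. $(p,s)$; 7. $(a,s)$; 8. $(z,f_2)$; 9. $(p,z)$; 10. $(z,f_3)$; 11. $(s,z)$.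
* Cleanup (c1): $(p,f_1),(s,f_1),(s,f_2)$.
* Cleanup (c2): $(r,p),(r,s)$, then $(x,j)$ for $x\in\{p_l,r_l,s_l\}$ and $j\in\{a_{l+2}\}\cup\bigcup_{l<l'\le3}\{p_{l'},r_{l'},s_{l'}\}$.
* Cleanup (c3): all $(x,f)$ with $x\in\{p_l,r_l,s_l\}$ that are not in (c1), and all $(a_l,f)$ with $f\notin\{f^{(l-1)}_1,f^{(l-1)}_2,f^{(l-1)}_3\}$, and $f\neq f_0$ if $l=1$.
* Cleanup (c4): $(r,e),(p,e),(s,e),(a_l,e)$.

At the end come all $(e,f)$, then all $(f,f')$.

For instance, move 3 carries $u$ from $a_3$ to $a_1$, and cleanup 3 has in (c2) only $(r_3,p_3),(r_3,s_3)$ and the pairs of $p_3,r_3,s_3$ with $a_2$.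

Each of the $253=66+12+120+10+45$ pairs occurs exactly once. Pairs of $a$'s occur in the steps 2. The pair $(a_j,x)$ with $x\in\{p_l,r_l,s_l\}$ occurs in move $l$ if $j\in\{l,l+1\}$, and otherwise in (c2) of cleanup $l$. Inside $\{p_l,r_l,s_l\}$, $(p,s)$ is step 6 and the others are in (c2); between different $l<l'$ the pairs are in (c2) of cleanup $l$. In total these are $3\cdot8+(6+9+27)=66$. The pair $(a_l,f_i^{(l-1)})$ occurs in move $l-1$, where $z=a_l$; $(a_1,f_0)$ is step 0; all other $(x,f)$ are in (c1), (c3). The pairs $(x,e)$ are in (c4), the rest at the end.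

## Scaled coordinates and the rules at $\eta=0$

We now divide out the small sizes, so that a Jacobi sweep becomes an analytic map that makes sense even at $\eta=0$.

**Definition (scaled state).** Let $X=(u,\gamma,(\varphi_f),(b^f),(\tau_f),(\omega_{ff'}),E)$ with $u,b^f\in\mathbb R^{12}$ indexed by $\mathcal V$ and $E$ symmetric $12\times12$. Let $\mathbb A(X,\eta)$ be the symmetric matrix with, for $x,y\in\mathcal V$,
$$A_{xy}=\eta^2E_{xy},\quad A_{xe}=u_x,\quad A_{xf}=\eta b^f_x,\quad A_{ee}=\gamma,\quad A_{ef}=\eta\tau_f,\quad A_{ff}=\varphi_f,\quad A_{ff'}=\eta^2\omega_{ff'} .\tag{4}$$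

Substituting (4) in (1) and (2) gives the action of a step on $X$ for $\eta>0$. In a flush, for example, $\eta^2E'_{xj}=\mathsf c\,\eta^2E_{xj}-\mathsf s\,\eta b_j^f$. The rules are as follows.

* Rotation $(x,y)\subset\mathcal V$: $\theta=\frac12\arctan\frac{2E_{xy}}{E_{yy}-E_{xx}}$. $E$ is conjugated, $u$ and all $b^f$ are rotated by (1); nothing else changes.
* Flush $(x,f)$: $\theta=\frac12\arctan\frac{2\eta b^f_x}{\varphi_f-\eta^2E_{xx}}$, which is $\eta$ times an analytic function. For $j\in\mathcal V\setminus\{x\}$, $f'\neq f$: $E'_{xj}=\mathsf cE_{xj}-\frac{\mathsf s}\eta b^f_j$, $E'_{xx}=E_{xx}-\frac{\tan\theta}\eta b^f_x$, $b^{f\prime}_j=\mathsf cb^f_j+\eta\mathsf sE_{xj}$, $b^{f\prime}_x=0$, $u'_x=\mathsf cu_x-\eta\mathsf s\tau_f$, $\tau'_f=\frac{\mathsf s}\eta u_x+\mathsf c\tau_f$, $b^{f'\prime}_x=\mathsf cb^{f'}_x-\eta\mathsf s\,\omega_{ff'}$, $\omega'_{ff'}=\frac{\mathsf s}\eta b^{f'}_x+\mathsf c\,\omega_{ff'}$, $\varphi'_f=\varphi_f+\eta\tan\theta\,b^f_x$.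
* Refill $(e,f)$: $\theta=\frac12\arctan\frac{2\eta\tau_f}{\varphi_f-\gamma}=O(\eta)$. $b^{f\prime}=\mathsf cb^f+\frac{\mathsf s}\eta u$, $u'=\mathsf cu-\eta\mathsf sb^f$, $\tau'_f=0$, $\tau'_{f'}=\mathsf c\tau_{f'}-\eta\mathsf s\,\omega_{ff'}$, $\omega'_{ff'}=\mathsf c\,\omega_{ff'}+\frac{\mathsf s}\eta\tau_{f'}$, $\gamma'=\gamma-\eta\tan\theta\,\tau_f$, $\varphi'_f=\varphi_f+\eta\tan\theta\,\tau_f$; $E$ is unchanged.
* Step $(f,f')$: $\theta=\frac12\arctan\frac{2\eta^2\omega_{ff'}}{\varphi_{f'}-\varphi_f}=O(\eta^2)$. The pairs $(b^f,b^{f'})$, $(\tau_f,\tau_{f'})$, $(\omega_{ff''},\omega_{f'f''})$ are rotated by $\theta$; $\omega'_{ff'}=0$; $\varphi'_f=\varphi_f-\eta^2\tan\theta\,\omega_{ff'}$, $\varphi'_{f'}=\varphi_{f'}+\eta^2\tan\theta\,\omega_{ff'}$.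
* Check $(x,e)$, under the assumption $u_x=\eta^2\rho_x$: $\theta=\frac12\arctan\frac{2\eta^2\rho_x}{\gamma-\eta^2E_{xx}}=O(\eta^2)$. $E'_{xj}=\mathsf cE_{xj}-\frac{\mathsf s}{\eta^2}u_j$ for $j\ne x$, $E'_{xx}=E_{xx}-\tan\theta\,\rho_x$, $u'_x=0$, $u'_j=\mathsf cu_j+\mathsf s\eta^2E_{xj}$, $b^{f\prime}_x=\mathsf cb^f_x-\mathsf s\tau_f$, $\tau'_f=\mathsf c\tau_f+\mathsf sb^f_x$, $\gamma'=\gamma+\eta^2\tan\theta\,\rho_x$.

All these rules are analytic in $(X,\rho,\eta)$, including at $\eta=0$, wherever the relevant diagonal differences $E_{yy}-E_{xx}$, $\varphi_f-\eta^2E_{xx}$, $\varphi_f-\gamma$, $\varphi_{f'}-\varphi_f$, $\gamma-\eta^2E_{xx}$ are nonzero. For instance, with two indices $x,j$ in $\mathcal V$, $E=0$, $\gamma=1$, $u=(\eta^2\rho,1)$, the check $(x,e)$ gives $E'_{xj}=-\mathsf s/\eta^2=-\rho+O(\eta^4)$.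

**Definition (formal sweep).** Fix $\lambda=\frac9{10}$. For $\rho\in\mathbb R^{\mathcal V}$ run through the sweep with these rules. At each check $(x,e)$ first record $R_x:=$ the current $u_x$, then replace $u_x$ by $\eta^2\rho_x$ and apply the rule. At the end of the sweep replace $b,\tau$ by $b/\lambda,\tau/\lambda$ and $E,\omega$ by $E/\lambda^2,\omega/\lambda^2$. The results are called $\Psi(X,\rho,\eta)$ and $R(X,\rho,\eta)\in\mathbb R^{12}$.

If the current $u_x$ is $0.3$ and $\eta^2\rho_x=0.01$, the formal sweep records $0.3$ and continues with $0.01$; this is not a Jacobi step. But if $\eta>0$ and $R=\eta^2\rho$, all replacements are vacuous, and the true Jacobi sweep maps $\mathbb A(X,\eta)$ to $\mathbb A(\Psi(X,\rho,\eta),\lambda\eta)$. The final rescaling only re-expresses the same matrix with $\lambda\eta$ in place of $\eta$.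

Letting $\eta\to0$ gives the limit rules. In all of them $\gamma$ and $\varphi_f$ are constant, and $\omega$ influences nothing else.

* Rotation: as above.
* Flush, with $b=b^f$: $E_{xj}$ decreases by $b_xb_j/\varphi_f$ ($j\ne x$), $E_{xx}$ decreases by $b_x^2/\varphi_f$, $\tau_f$ increases by $b_xu_x/\varphi_f$, then $b_x:=0$; $u$ and the other $b^{f'}$ are unchanged.
* Check, after $u_x:=0$: $E_{xj}$ decreases by $\rho_xu_j/\gamma$ ($j\neq x$); $E_{xx},u,b,\tau$ are unchanged.
* Refill: $b^f$ increases by $\frac{\tau_f}{\varphi_f-\gamma}u$, then $\tau_f:=0$; other $\tau_{f'}$, $u$, $E$ are unchanged.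
* Step $(f,f')$: $\omega_{ff'}:=0$, all else unchanged.

For example, $b=(1,1)$ on $(x,j)$ with $\varphi_f=2$ gives on flushing $(x,f)$ that $E_{xx}$ and $E_{xj}$ both drop by $\frac12$ and $b$ becomes $(0,1)$.

## An invariant form of $E$, clean indices and charges

The limit rules preserve a special shape of $E$, which lets us follow $E$ through a long sweep by following a few vectors. Write $\iota_x$ for the unit vector at $x\in\mathcal V$. The shape is
$$E=\sum_f\frac1{\varphi_f}b^f(b^f)^T+u\zeta^T+\zeta u^T\qquad\text{for some }\zeta\in\mathbb R^{12}.\tag{5}$$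
If checks are made only when $u_x=0$, each limit rule preserves (5).

* Rotation by $Q$: $E,u,b^f$ become $Q^TEQ,Q^Tu,Q^Tb^f$; take $Q^T\zeta$.
* Flush: with $\tilde b=b-b_x\iota_x$ the matrix $bb^T-\tilde b\tilde b^T$ has entries $b_xb_j$ at $(x,j)$ and $(j,x)$, $b_x^2$ at $(x,x)$, and $0$ elsewhere. So a flush subtracts $\frac1{\varphi_f}(bb^T-\tilde b\tilde b^T)$ from $E$, and $E-\sum\frac1\varphi bb^T$ is unchanged.
* Check with $u_x=0$: $E$ becomes $E-\frac{\rho_x}\gamma(\iota_xu^T+u\iota_x^T)$, so $\zeta$ becomes $\zeta-\frac{\rho_x}\gamma\iota_x$.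
* Refill $b\to b+\psi u$ with $E$ fixed: $\zeta$ becomes $\zeta-\frac1\varphi(\psi b+\frac12\psi^2u)$.
* Rescaling at the end of the sweep: $\zeta$ becomes $\zeta/\lambda^2$.

**Definition (clean index, charge).** An index $x\in\mathcal V$ is clean if $u_x=0$ and $b^f_x=0$ for all $f$. Then (5) gives $E_{xj}=\zeta_xu_j$ for all $j$, in particular $E_{xx}=0$. The number $\zeta_x$ is the charge of $x$.

Example: with two indices, $u=(1,0)$, all $b=0$ and $E=\begin{pmatrix}G&\zeta\\\zeta&0\end{pmatrix}$, the second index is clean with charge $\zeta$.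

A clean $x$ stays clean with the same charge during steps not involving $x$. Rotations rotate $(E_{xj})_j$ as they rotate $u$. A flush $(y,f)$ changes $E_{xy}$ by $-b_yb_x/\varphi_f=0$. A check $(y,e)$ changes $E_{yx}$ by $-\rho_yu_x/\gamma=0$. A refill leaves $b_x^f=0$. Flushes of $x$ itself, and rotations $(x,y)$ with zero pivot, do nothing either.

## Spreading and killing a component of $u$

We need two exact computations: how a charge moves mass out of an index, and when a rotation removes a component of $u$ entirely. In this section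
$$E=\tfrac12(uh^T+hu^T)+\sum_iF_id_id_i^T .\tag{6}$$
Rotations in $\mathcal V$ rotate all the vectors $u,h,d_i$. We write $h_x=G_xu_x$ where $u_x\ne0$.

**Lemma 3 (spread).** Let $u_i>0$, $u_s=0$, let all $d$'s vanish at $i$ and $s$, and let $h_i=G_iu_i$ with $G_i\ne0$. Then the rotation on $(i,s)$ has $\tan2\theta=-h_s/(G_iu_i)$, that is, $h_s=-G_iu_i\tan2\theta$, and afterwards
$$u'_i=\cos\theta\,u_i,\quad u'_s=\sin\theta\,u_i,\quad h'_i=G'u'_i,\quad h'_s=-G'u'_s,\quad G'=G_i/\cos2\theta .\tag{7}$$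
Every $\theta\in(-\frac\pi4,\frac\pi4)$ is obtained from a unique $h_s$. If $s$ is clean, then $h_s=2\zeta_s$.

**Proof.** The block on $(i,s)$ is $\begin{bmatrix}G_iu_i^2&\frac12u_ih_s\\\frac12u_ih_s&0\end{bmatrix}$, which gives $\tan2\theta$. Next, $h'_i=\mathsf ch_i-\mathsf sh_s=G_iu_i(\mathsf c+\mathsf s\tan2\theta)=G_iu_i\,\mathsf c/\cos2\theta$, because $\mathsf c\cos2\theta+\mathsf s\sin2\theta=\mathsf c$. Similarly $h'_s=\mathsf sh_i+\mathsf ch_s=G_iu_i(\mathsf s-\mathsf c\tan2\theta)=-G_iu_i\,\mathsf s/\cos2\theta$. If $s$ is clean, $\frac12u_ih_s=E_{is}=\zeta_su_i$. $\blacksquare$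

Example: $u=(1,0)$, $G_i=1$, $\theta=\frac\pi6$ needs charge $-\frac{\sqrt3}2$; this is the second matrix of the section on small pivots. Afterwards $u=(\frac{\sqrt3}2,\frac12)$, $h=(\sqrt3,-1)$, and the block is $\mathrm{diag}(\frac32,-\frac12)$. Note the sign: after a spread the two values of $G$ are opposite.

**Lemma 4 (kill).** Let $0<u_x<u_y$, and on the block $(x,y)$ put $v=(u_x,u_y)$, $\mathsf n=(-u_y,u_x)$,
$$N=\mathsf n^TEv=\tfrac12|v|^2(\mathsf n\cdot h)+\sum_iF_i(\mathsf n\cdot d_i)(v\cdot d_i),\qquad\Delta=\frac{v^TEv-\mathsf n^TE\mathsf n}{|v|^2}\ne0 .\tag{8}$$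
Let $\theta_0\in(0,\frac\pi4)$ with $\tan\theta_0=u_x/u_y$. If $N=0$, the Jacobi angle is $\theta_0$, and after the step $u'_x=0$, $u'_y=|v|$, $w'_y=v\cdot w/|v|$ and $w'_x=-\mathsf n\cdot w/|v|$ for $w=h,d_i,b^f$, and $E'_{xx}=\mathsf n^TE\mathsf n/|v|^2$, $E'_{yy}=v^TEv/|v|^2$. Near such a configuration the Jacobi angle is the analytic function $\theta_0-\alpha$ with $\alpha$ small, and
$$\tan2\alpha=\frac{2N}{|v|^2\Delta},\qquad u'_x=|v|\sin\alpha .\tag{9}$$

**Proof.** The formula for $N$ in (8) holds because $\mathsf n\cdot v=0$. The rotation by $\theta_0$ has $\mathsf c=u_y/|v|$, $\mathsf s=u_x/|v|$. So it acts on vectors as stated, and turns the block into one with the stated diagonal and with off-diagonal entry $-N/|v|^2$. If $N=0$, the block is diagonal in the basis $v,\mathsf n$, so before the step $E_{xx}-E_{yy}=-\Delta(u_y^2-u_x^2)/|v|^2\ne0$, and $\theta_0\in(0,\frac\pi4)$ annihilates the pivot; hence it is the Jacobi angle. In general, follow the rotation by $\theta_0$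 with one by $-\alpha$. This annihilates the pivot if $\tan(-2\alpha)=2E'_{xy}/(E'_{yy}-E'_{xx})=-2N/(|v|^2\Delta)$. For small $N$ the total angle $\theta_0-\alpha$ is close to $\theta_0$, so it lies in $(0,\frac\pi4)$ and is the Jacobi angle. Finally $u'_x=\cos\theta\,u_x-\sin\theta\,u_y=|v|\sin(\theta_0-\theta)$. $\blacksquare$

Three facts for use below: a vector $d=\delta\iota_y$ with coefficient $F$ contributes $F\delta^2u_xu_y$ to $N$; if $h_x=G_xu_x$ and $h_y=G_yu_y$ then $\mathsf n\cdot h=u_xu_y(G_y-G_x)$; and $\frac12(uh^T+hu^T)$ contributes $0$ to $\mathsf n^TE\mathsf n$. So without $d$'s a kill needs $G_x=G_y$. Example: $E=vv^T$ with $v=(\frac12,\frac{\sqrt3}2)$ has $N=0$, $\Delta=1$, $\theta_0=\frac\pi6$; this is the first matrix of the section on small pivots, and the block becomes $\mathrm{diag}(0,1)$.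

**How a flush changes $G_z$.** Suppose $b^f=\beta u$ and $F=\beta^2/\varphi_f$. Flushing $(z,f)$ gives $b^f=\beta(u-d)$ with $d=u_z\iota_z$, and it subtracts
$$F\big(uu^T-(u-d)(u-d)^T\big)=F(ud^T+du^T-dd^T)$$
from $E$. So in (6) it replaces $h$ by $h-2Fd$, that is, $G_z$ by $G_z-2F$, and adds the term $Fdd^T$. Later rotations rotate $u$ and $d$ along, so $b^f=\beta(u-d)$ persists.

## One move carries $u$ from $a$ to $z$

The purpose of a move is to transport $u=\iota_a$ to $u=\iota_z$ using each pair once, with all angles strictly inside $(0,\frac\pi4)$.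

**Parameters.** Let $(\sigma_1,\sigma_2,\sigma_3)=(\frac{11}{25},\frac9{20},\frac{23}{50})$ and $\sigma=\sigma_l$ in move $l$. With $S_i=\sin^2\theta_i$, $C_i=1-2S_i=\cos2\theta_i$, $\theta_i\in(0,\frac\pi4)$, put
$$S_1=\sigma,\ S_2=S_3=\tfrac25,\ S_4=\tfrac{12}{25};\qquad C_1=1-2\sigma,\ C_2=C_3=\tfrac15,\ C_4=\tfrac1{25}=C_2C_3 .$$
Put $m_z=\frac25(1-\sigma)$, $m_r=\frac6{25}(1-\sigma)$, $m_a=\frac9{25}(1-\sigma)$, $M_1=m_z+m_r=\frac{16}{25}(1-\sigma)$, $n_p=\frac{13}{25}\sigma$, $m_s=\frac{12}{25}\sigma$, $m=m_a+m_s=\frac{9+3\sigma}{25}$, $M_3=n_p+M_1=\frac{16-3\sigma}{25}=1-m$. Since $\frac37<\sigma<\frac12$,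
$$m_r<m_z,\qquad m_a<m_s,\qquad n_p<M_1,\qquad m<M_3 .\tag{10}$$
Indeed the second inequality reads $9<21\sigma$, the third $29\sigma<16$, the fourth $6\sigma<7$. For $G>0$ put $g_1=G/C_1$, $g_2=g_1/C_2$, $g_3=g_2/C_3$ and
$$F_1=\frac{M_1(g_3-g_2)}{2m_r}>0,\qquad F_2=-F_1\frac{m_z^2}{M_1^2}<0,\qquad F_3=-\frac{g_3}m<0 .\tag{11}$$

**State at the start of move $l$.** We assume: $u=\iota_a$; every $b^f$ is a multiple of $u$; (5) holds; $E_{aa}=G>0$; $b^{f_i}=\beta_iu$ with $\beta_i^2/\varphi_{f_i}=F_i$; and $p,z,r,s$ have the charges that produce the angles $\theta_1,\dots,\theta_4$. All $x\ne a$ are automatically clean. Since $\sum\frac1\varphi b^f(b^f)^T$ is a multiple of $uu^T$, (5) becomes $E=\frac12(uh^T+hu^T)$ with $h_a=G$ and $h_x=2\zeta_x$ for $x\ne a$. By Lemma 3 the required charges are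
$$2\zeta_p=-G\tan2\theta_1,\quad 2\zeta_z=-g_1\sqrt{1-S_1}\tan2\theta_2,\quad2\zeta_r=-g_2\sqrt{(1-S_1)(1-S_2)}\tan2\theta_3,\quad2\zeta_s=g_1\sqrt{S_1}\tan2\theta_4 .\tag{12}$$
All $b^f$ other than $b^{f_1},b^{f_2},b^{f_3}$ stay multiples of $u$ during the move.

Here are the masses $u_x^2$ for $\sigma=0.44$ as a map of the journey, with $G_z$ in units of $g_3$ (here $F_1=\frac{16}{15}g_3$, $F_2=-\frac5{12}g_3$).

| after step | $a$ | $p$ | $z$ | $r$ | $s$ | $G_z/g_3$ |
|---|---|---|---|---|---|---|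
| 1 | .56 | .44 | 0 | 0 | 0 | |
| 2 | .336 | .44 | .224 | 0 | 0 | $-1/5$ |
| 3 | .2016 | .44 | .224 | .1344 | 0 | $-1/5$ |
| 4 | .2016 | .44 | .224 | .1344 | 0 | $-7/3$ |
| 5 | .2016 | .44 | .3584 | 0 | 0 | $-11/6$ |
| 6 | .2016 | .2288 | .3584 | 0 | .2112 | $-11/6$ |
| 7 | 0 | .2288 | .3584 | 0 | .4128 | $-11/6$ |
| 8 | 0 | .2288 | .3584 | 0 | .4128 | $-1$ |
| 9 | 0 | 0 | .5872 | 0 | .4128 | $-1$ |
| 10 | 0 | 0 | .5872 | 0 | .4128 | $-1+2/m$ |
| 11 | 0 | 0 | 1 | 0 | 0 | |

Why the stop $r$? Without it (as if $S_3=0$) one would have $u_a^2=(1-S_1)(1-S_2)>\frac14>S_1S_4=u_s^2$ at step 7, and killing $a$ into $s$ would need an angle above $\frac\pi4$.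

**Steps 1–3 (spread $a$ over $p$, $z$, $r$).** By Lemma 3 with $\theta_1,\theta_2,\theta_3$: $u_p^2=\sigma$, $u_z^2=m_z$, $u_r^2=m_r$, $u_a^2=m_a$, and $G_p=-g_1$, $G_z=-g_2$, $G_r=-g_3$, $G_a=g_3$.

**Step 4 (prepare the kill of $r$).** Without this flush the defect at step 5 would be $N/(u_ru_z)=\frac12M_1(g_3-g_2)>0$. The flush $(z,f_1)$ gives $G_z=-g_2-2F_1$ and $d_1=\sqrt{m_z}\,\iota_z$.

**Step 5 (kill $r$ into $z$).** Now
$$\frac N{u_ru_z}=\tfrac12M_1(g_3-g_2-2F_1)+F_1m_z=\tfrac12M_1(g_3-g_2)-F_1m_r=0 .$$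
Afterwards $E_{rr}=F_1m_rm_z/M_1>0$ and $u_z^2=M_1$. Using $g_2=g_3-2F_1m_r/M_1$,
$$G_z=\frac{-m_rg_3-m_z(g_2+2F_1)}{M_1}=-g_3-2F_1\frac{m_z}{M_1}\Big(1-\frac{m_r}{M_1}\Big)=-g_3-2F_1\frac{m_z^2}{M_1^2} .$$
Since $v\cdot d_1=m_z$ before the step, $E_{zz}=M_1G_z+F_1m_z^2/M_1=-M_1g_3-F_1m_z^2/M_1<0$, so $\Delta=E_{zz}-E_{rr}\ne0$. Also $(d_1)_z=m_z/\sqrt{M_1}$ and $(d_1)_r^2=m_rm_z/M_1$.

**Step 6 (spread $p$ into $s$).** No $d$ lives on $p,s$. By Lemma 3, $u_p^2=n_p$, $u_s^2=m_s$, $G_p=-g_1/C_4=-g_3$, $G_s=g_3$.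

**Step 7 (kill $a$ into $s$).** No $d$ lives on $a,s$, and $G_a=G_s=g_3$. The block is $g_3vv^T$, so $N=0$ and $\Delta=g_3m\ne0$. Now $u_s^2=m$ and $h_s=g_3u_s$. Before the step each $b^f$ is proportional to $u$ on $\{a,s\}$, so now $a$ is clean, with $h_a=0$.

**Step 8 (prepare the kill of $p$).** Step 7 forced $G_p=-g_3$. With $G_z$ as after step 5, the defect at step 9 would be $N/(u_pu_z)=(M_1-M_3)F_1m_z^2/M_1^2=-n_pF_1m_z^2/M_1^2\neq0$. The flush $(z,f_2)$ gives $d_2=\sqrt{M_1}\,\iota_z$ and $G_z=-g_3-2F_1m_z^2/M_1^2-2F_2=-g_3$.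

**Step 9 (kill $p$ into $z$).** We have $F_1(d_1)_z^2+F_2(d_2)_z^2=F_1m_z^2/M_1+F_2M_1=0$, and $d_1,d_2$ vanish at $p$. So the block is $-g_3vv^T$, $N=0$, $\Delta=-g_3M_3\ne0$. Now $u_z^2=M_3$, $G_z=-g_3$, $(d_1)_z=m_z/\sqrt{M_3}$, $(d_2)_z=M_1/\sqrt{M_3}$, so again $F_1(d_1)_z^2+F_2(d_2)_z^2=0$. Also $(d_2)_p^2=n_pM_1/M_3$.

**Step 10 (prepare the kill of $s$).** Here $G_s=g_3$ and $G_z=-g_3$ have opposite signs, and without a correction $N/(u_su_z)=-g_3$. The flush $(z,f_3)$ gives $d_3=\sqrt{M_3}\,\iota_z$, $G_z=-g_3-2F_3$.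

**Step 11 (kill $s$ into $z$).** Now $|v|^2=m+M_3=1$. The vectors $d_1,d_2$ are multiples of $\iota_z$ on the block and their contributions cancel. So
$$\frac N{u_su_z}=\tfrac12(-2g_3-2F_3)+F_3M_3=-g_3-F_3m=0 .$$
Afterwards $E_{ss}=F_3mM_3<0$, $(d_3)_s^2=mM_3$, and with $F_3=-g_3/m$, $2M_3-M_3^2=1-m^2$,
$$E_{zz}=mg_3-M_3g_3-2F_3M_3+F_3M_3^2=g_3\frac{1-m+m^2}m=:\kappa_lG>G .\tag{13}$$
Here $\kappa_l$ depends only on $\sigma_l$, and $\kappa_l>1$ because $g_3>G$ and $1-2m+m^2>0$. So $\Delta=E_{zz}-E_{ss}\neq0$.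

By (10) all kill angles, and since $0<S_i<\frac12$ all spread angles, lie strictly inside $(0,\frac\pi4)$. At the end $u=\iota_z$. The numbers $d_i\cdot u$ are invariant under rotations, so $b_z^{f_i}=\beta_i(1-\mu_i)$ with
$$\mu_1=m_z=\tfrac25(1-\sigma),\qquad\mu_2=M_1=\tfrac{16}{25}(1-\sigma),\qquad\mu_3=M_3=\tfrac{16-3\sigma}{25}.\tag{14}$$
By the flush rule $\tau_{f_i}=\beta_i\mu_i/\varphi_{f_i}$, if $\tau_{f_i}=0$ before, since $u_z^2=\mu_i$ at the flush.

## Cleanup, recharging, and a closed orbit at $\eta=0$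

**Cleanup $l$ (make $r,p,s,a_l$ clean and recharge them).** After the move $u_r=u_p=u_s=u_a=0$. On $\{r,p,s\}$ the only possibly nonzero $b$-components are $b_r^{f_1}$; $b_p^{f_1},b_p^{f_2}$; $b_s^{f_1},b_s^{f_2},b_s^{f_3}$, because $d_1$ was created before the kills of $r,p,s$, $d_2$ before those of $p,s$, and $d_3$ before that of $s$. After (c1) only $b_r^{f_1},b_p^{f_2},b_s^{f_3}$ remain. By (5), with $u_r=u_p=u_s=0$,
$$E_{rp}=E_{rs}=0,\quad E_{rr}=F_1\frac{m_rm_z}{M_1}>0,\quad E_{pp}=F_2\frac{n_pM_1}{M_3}<0,\quad E_{ss}=F_3mM_3<0 .$$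
The indices $j$ in (c2) other than $p,s$ are clean, so $E_{jj}=0$ and $E_{xj}=\zeta_ju_x=0$. Hence all pivots in (c2) vanish with nonzero diagonal differences, and the angles are $0$. After (c3) the indices $r,p,s$ are clean, and so is $a_l$. The flushes in (c1), (c3) do not change $\tau$ (since $u_x=0$) nor $E_{zz}$. In (c4) we have $R_x=0$, and $\zeta_x$ becomes $\zeta_x-\rho_x/\gamma$. So by choice of $\rho_x$ the charge of $x$ can be given any prescribed value. All $b^f$ are multiples of $u=\iota_z$ again.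

**Closing the sweep (choose the data so that the sweep repeats).** Put $\gamma^*=1$, $\mu(f_0)=1$, and $\mu(f_i^{(l)})=\mu_i$ from (14) with $\sigma=\sigma_l$. All these are at least $0.216$. Put
$$\varepsilon_f=1-\frac1{10\mu(f)}\in(0,1),\qquad\varphi_f^*=\tfrac12\Big(1\pm\sqrt{1+4/\varepsilon_f}\Big),\qquad\text{so}\quad\varphi_f^*(\varphi_f^*-1)=\frac1{\varepsilon_f},\tag{15}$$
with $+$ for $f_0,f_1^{(l)}$ and $-$ for $f_2^{(l)},f_3^{(l)}$. The $+$ roots exceed $1$, the $-$ roots are negative. The $\varphi^*_f$ and $0,1$ are pairwise distinct, because $\varepsilon_f$ is strictly increasing in $\mu(f)$, the values $\mu$ with sign $+$ are $1,.224,.220,.216$, and those with sign $-$ are $.3584,.352,.3456,.5872,.586,.5848$.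

Let $G^{(1)}=1$, $G^{(2)}=\kappa_1$, $G^{(3)}=\kappa_1\kappa_2$, $G_{\mathrm{st}}=\kappa_1\kappa_2\kappa_3/\lambda^2>1$. Let $F_{f_i^{(l)}}$ be $F_i$ from (11) with $G=G^{(l)}$, $\sigma=\sigma_l$, and $F_{f_0}=G_{\mathrm{st}}-1>0$. Let $\beta_f>0$ with $\beta_f^2/\varphi_f^*=F_f$; the signs match. Define $X^*$ by $u=\iota_{a_1}$, $\gamma=1$, $\varphi=\varphi^*$, $b^f=\beta_f\iota_{a_1}$, $\tau=\omega=0$ and
$$E=G_{\mathrm{st}}\,\iota_{a_1}\iota_{a_1}^T+\sum_{x\ne a_1}\zeta_x^*(\iota_x\iota_{a_1}^T+\iota_{a_1}\iota_x^T),$$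
where $\zeta_x^*$ is the charge (12) required in the move in which $x$ is spread into: $p_l,r_l,s_l,a_{l+1}$ in move $l$. This has the form (5). Choose $\rho^*$ so that in (c4) the new charge of each $x\ne a_1$ is $\lambda^2\zeta^*_x$, and that of $a_1$ is the one required for $z=a_1$ in move 3 of the same sweep.

Now run the sweep at $\eta=0$. Step 0 gives $E_{a_1a_1}=G_{\mathrm{st}}-F_{f_0}=1$, $b^{f_0}=0$, $\tau_{f_0}=\beta_{f_0}/\varphi_{f_0}$. Moves and cleanups 1, 2, 3 run as described: at the start of move $l$, $E_{a_la_l}=G^{(l)}$ by (13), and $b^{f_i^{(l)}}=\beta_{f_i^{(l)}}u$. Each $\tau_f$ changes only once in them. They end at $u=\iota_{a_1}$ with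
$$E_{a_1a_1}=\kappa_1\kappa_2\kappa_3=\lambda^2G_{\mathrm{st}},\qquad b^f=\beta_f(1-\mu(f))u,\qquad\tau_f=\beta_f\mu(f)/\varphi_f .$$
By (15) the refills $(e,f)$ give $\tau=0$ and
$$b^f=\beta_f\Big(1-\mu(f)+\frac{\mu(f)}{\varphi_f(\varphi_f-1)}\Big)u=\beta_f\big(1-\mu(f)(1-\varepsilon_f)\big)u=\tfrac9{10}\beta_fu=\lambda\beta_fu ;$$
the steps $(f,f')$ give $\omega=0$. All $x\ne a_1$ are clean with charge $\lambda^2\zeta_x^*$. After rescaling the state is $X^*$ again:
$$\Psi(X^*,\rho^*,0)=X^*,\qquad R(X^*,\rho^*,0)=0 .\tag{16}$$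
All diagonal differences on this base orbit are nonzero: $-G_iu_i^2$ in spreads, and those computed in kills and (c2); $\varphi_f^*\ne0$, $\gamma=1$, $\varphi_f^*\ne1$, and distinct $\varphi^*_f$. So $\Psi,R$ are analytic near $(X^*,\rho^*,0)$.

## How the misses respond to the charges

One might now start a true sweep at $X^*$ with a small $\eta>0$ and iterate. This fails at the checks: a true sweep obeys the formal rules only if each $u_x$ at its check equals $\eta^2\rho_x$ with bounded $\rho_x$. Those are $12$ equations per sweep, and nothing makes them hold unless the charges are tuned. So we compute how $R$ depends on the charges. Write $X=(W,\chi)$ with $\chi=(E_{xa_1})_{x\in\mathcal V,x\ne a_1}\in\mathbb R^{11}$, $W$ the remaining components, and $\rho=(\rho',\rho_1)$ with $\rho_1=\rho_{a_1}$.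

**Lemma 5.** At the base point $(X^*,\rho^*,0)$: (i) $\partial R/\partial\rho'=0$, $\partial\Psi_W/\partial\rho'=0$ and $\partial\Psi_\chi/\partial\rho'=-\lambda^{-2}I$; (ii) the $12\times12$ matrix $\partial R/\partial(\chi,\rho_1)$ is invertible.

**Proof of (i).** Let $\eta=0$, $X=X^*$, $\rho_1=\rho_1^*$. Changing $\rho_x$, $x\ne a_1$, by $\delta\rho_x$ changes the charge of the clean index $x$ at its check by $-\delta\rho_x$ (recall $\gamma=1$) and nothing else. After its check $x$ occurs in no further pair with an index of $\mathcal V\cup\mathcal F$ in this sweep, with one exception: $a_2$, checked in cleanup 2, occurs in (c2) of cleanup 3. There the pivot is $\zeta_{a_2}u_y=0$ for $y\in\{r_3,p_3,s_3\}$, whatever $\zeta_{a_2}$ is, and the diagonal difference $E_{yy}$ is nonzero. So the only effect is that at the end, where $u=\iota_{a_1}$, $E_{xa_1}=\zeta_x$ is changed by $-\delta\rho_x$, hence by $-\lambda^{-2}\delta\rho_x$ after rescaling. $\blacksquare$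

**Proof of (ii).** We show that a kernel vector vanishes.

**Step A (set-up with first-order jets).** Let $\mathbb D=\mathbb R[t]/(t^2)$. Its elements are $x+t\dot x$, with real part $x$, and products of two elements of $t\mathbb R$ are $0$. An element with nonzero real part is invertible. An analytic $f$ acts by $f(x+t\dot x)=f(x)+tDf(x)\dot x$, for example $\sqrt{4+t}=2+\frac t4$; compositions and analytic identities are respected. "Constant" means lying in $\mathbb R$. Let $v$ be in the kernel, and run the formal sweep with $\eta=0$, $W=W^*$, $\rho'=\rho'^*$, $(\chi,\rho_1)=(\chi^*,\rho_1^*)+tv$. The real part of every state is the base state, and $R=0$ in $\mathbb D$. Until the end of the proof all equalities are in $\mathbb D$, and inequalities refer to real parts.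

Lemmas 3 and 4 hold over $\mathbb D$. For a kill whose $N$ has real part $0$, (9) gives $u'_x=|v|\sin\alpha=N/(|v|\Delta)$ (here $v$ is the block vector of Lemma 4). Hence
$$u'_x=0\iff N=0,\tag{17}$$
and if $N=0$ then $\alpha=0$, the angle is $\theta_0$, and the formulas of Lemma 4 for the state after the kill hold in $\mathbb D$.

**Step B (killed indices keep $u_x$ until their check).** Let $x\in\{r,a,p,s\}$ in move $l$. After its kill and before its check, $x$ occurs only in flushes, which leave $u$ unchanged at $\eta=0$, and (for $r,p,s$) in (c2) rotations. The other checks do not change $u_x$. In a (c2) rotation both $u$-components have real part $0$, the pivot has real part $0$, and the diagonal difference has nonzero real part. So $\sin\theta\in t\mathbb R$ and $\cos\theta=1$, and (1) leaves $u_x$ unchanged. Therefore $R_x=0$ says that $u_x=0$ right after the kill, so by (17) $N=0$ at every kill. It also follows that checks are made at $u_x=0$ in $\mathbb D$, so (5)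 is preserved.

**Step C (induction hypothesis $\mathcal H_l$).** At the start of move $l$ the $\mathbb D$-state agrees with the base state in $u,\gamma,\varphi,b$, and
$$E=E^{\mathrm{base}}+\sum_{x\ne a_l}\dot\zeta_xt\,(\iota_x\iota_{a_l}^T+\iota_{a_l}\iota_x^T),$$
that is, only the charges of the clean indices $x\ne a_l$ are varied. Moreover $\dot\zeta_x$ is the component of $v$ belonging to $E_{xa_1}$ for $x\in\{p_{l'},r_{l'},s_{l'}:l'\ge l\}$ and for $x=a_{l'+1}$, $l\le l'\le2$; and for $l\in\{2,3\}$, $\dot\zeta_{a_1}=-v_{\rho_1}$. (At $\eta=0$, $\tau$ and $\omega$ do not influence $R$.) $\mathcal H_1$ holds, since step 0 only changes $E_{a_1a_1}$ to $1$, $b^{f_0}$ to $0$, and $\tau_{f_0},\omega$.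

**Step D (follow move $l$ under $\mathcal H_l$).** By (5), $E=\frac12(uh^T+hu^T)$ with $h_a=G=G^{(l)}$ constant and $h_x=2\zeta_x$. The $F_i$ are constant, since $b$ and $\varphi$ are. The spreads hold with $S_i\in\mathbb D$, $C_i=1-2S_i$ and
$$m_z=(1-S_1)S_2,\quad m_r=(1-S_1)(1-S_2)S_3,\quad m_a=(1-S_1)(1-S_2)(1-S_3),\quad m_s=S_1S_4,\quad n_p=S_1(1-S_4),$$
$g_1=G/C_1$, $g_2=g_1/C_2$, $g_3=g_2/C_3$, $M_1=m_z+m_r$, $M_3=n_p+M_1$, $m=m_a+m_s=1-M_3$. Each kill yields one equation.

* Steps 1–4 as before: $G_p=-g_1$, $G_z=-g_2-2F_1$, $G_r=-g_3$, $G_a=g_3$, $d_1=\sqrt{m_z}\,\iota_z$.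
* Step 5: $N=0$ reads $\frac12M_1(g_3-g_2)=F_1m_r$. With $y=m_z/m_r$ and $\frac12(g_3-g_2)=\frac12g_3(1-C_3)=g_3S_3$ this is $(1+y)g_3S_3=F_1$. As before this relation gives, after the kill, $u_z^2=M_1$, $G_z=-g_3-2F_1q^2$ with $q=m_z/M_1$, and $(d_1)_z=m_z/\sqrt{M_1}$.
* Steps 6, 7: $G_p=-g_1/C_4$, $G_s=g_1/C_4$, and $N=\frac12|v|^2u_au_s(G_s-G_a)=0$ gives $g_1/C_4=g_3$, that is, $C_4=C_2C_3$. So $G_p=-g_3$, and after the kill $u_s^2=m$, $G_s=g_3$, and $a$ is clean.
* Steps 8, 9: $G_z=-g_3-2(F_1q^2+F_2)$, $d_2=\sqrt{M_1}\,\iota_z$, $(d_1)_z^2=q^2M_1$. So $N/(u_pu_z)=-(n_p+M_1)(F_1q^2+F_2)+M_1(F_1q^2+F_2)=-n_p(F_1q^2+F_2)$. Hence $F_1q^2+F_2=0$, so $q=y/(1+y)$ is constant and $y$ is constant. Before and after step 9 $G_z=-g_3$; after it $u_z^2=M_3$, $(d_1)_z=m_z/\sqrt{M_3}$, $(d_2)_z=M_1/\sqrt{M_3}$ and $F_1(d_1)_z^2+F_2(d_2)_z^2=0$.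
* Steps 10, 11: $|v|^2=m+M_3=1$, $d_3=\sqrt{M_3}\,\iota_z$, $N/(u_su_z)=\frac12(-2g_3-2F_3)+F_3M_3=-g_3-F_3m$. Hence $g_3/m=-F_3$ is constant.

**Step E (the four equations force $\dot S_i=0$).** From $\dot y=0$ and $y=\frac{S_2}{(1-S_2)S_3}=\frac53$, written as $\frac{S_2}{1-S_2}=yS_3$, we get $\dot S_2=y(1-S_2)^2\dot S_3=\frac35\dot S_3$. From $(1+y)g_3S_3=F_1$ we get $(g_3S_3)^{\cdot}=0$. Since $g_3=G/(C_1C_2C_3)$ and $\dot C_i=-2\dot S_i$,
$$\frac{\dot g_3}{g_3}=\frac{2\dot S_1}{C_1}+\frac{2\dot S_2}{C_2}+\frac{2\dot S_3}{C_3}=\frac{2\dot S_1}{C_1}+16\dot S_3=-\frac{\dot S_3}{S_3}=-\tfrac52\dot S_3,$$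
so $\dot S_1=-\frac{37}4(1-2\sigma)\dot S_3$. By $C_4=C_2C_3$, $m=\frac12S_1(1-C_2C_3)+(1-S_1)(1-S_2)(1-S_3)$. Here $(C_2C_3)^{\cdot}=-\frac25(\dot S_2+\dot S_3)=-\frac{16}{25}\dot S_3$ and $((1-S_2)(1-S_3))^{\cdot}=-\frac35(\dot S_2+\dot S_3)=-\frac{24}{25}\dot S_3$. Hence
$$\dot m=\left(\tfrac{12}{25}-\tfrac9{25}\right)\dot S_1+\tfrac8{25}\sigma\dot S_3-\tfrac{24}{25}(1-\sigma)\dot S_3=(-2.07+3.5\,\sigma)\dot S_3,$$
because $\frac3{25}\cdot\frac{37}4=1.11$. From $(g_3/m)^{\cdot}=0$, $\dot m=m\,\dot g_3/g_3=-\frac52m\dot S_3$ with real part $m=.36+.12\sigma$. So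
$$(-2.07+3.5\sigma+0.9+0.3\sigma)\dot S_3=(3.8\,\sigma-1.17)\dot S_3=0 .$$
Since $\sigma\ge.44$, $3.8\sigma-1.17>0$, so $\dot S_3=0$. Hence $\dot S_1=\dot S_2=0$, and $\dot S_4=0$ from $C_4=C_2C_3$. As $S_i=\sin^2\theta_i$ with $\theta_i\in(0,\frac\pi4)$, all $\dot\theta_i=0$. By (12), which holds in $\mathbb D$ by Lemma 3,
$$\dot\zeta_{p_l}=\dot\zeta_{a_{l+1}}=\dot\zeta_{r_l}=\dot\zeta_{s_l}=0 .$$

**Step F (cleanup $l$ and $\mathcal H_{l+1}$, for $l=1,2$).** All angles in move $l$ are the base angles, so at its end the $\mathbb D$-state is the base state except for the charges of the other clean indices (and possibly $\tau,\omega$, which play no role). After the kills $u_x=0$ in $\mathbb D$ for $x=r,p,s,a$. In (c1), (c3) nothing is varied except charges. In (c2) the pivots are $E_{rp}=E_{rs}=0$ and $E_{xj}=\zeta_ju_x=0$ ($j$ clean), so the angles are $0$ in $\mathbb D$. In (c4) $\rho_x$ is unvaried, so $r,p,s,a_l$ get their base charges, except that for $l=1$ the charge of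 $a_1$ gets the variation $-v_{\rho_1}$. This is $\mathcal H_{l+1}$.

**Step G (collect the components).** Move 1 gives the vanishing of the components of $v$ for $p_1,r_1,s_1,a_2$; move 2 for $p_2,r_2,s_2,a_3$; move 3 for $p_3,r_3,s_3$ and for $\rho_1$, as $z=a_1$ there and $\dot\zeta_{a_1}=-v_{\rho_1}$. These are all $12$ components, so $v=0$. $\blacksquare$

## From the closed orbit to an exact infinite orbit

Let $\eta_k=\eta_0\lambda^k$. We seek sequences near $(X^*,\rho^*)$ with
$$X_{k+1}=\Psi(X_k,\rho_k,\eta_k),\qquad R(X_k,\rho_k,\eta_k)=\eta_k^2\rho_k\qquad(k\ge0).\tag{18}$$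
By Lemma 5, the checks in sweep $k$ determine the charges $\chi_k$ at its start, while $\rho'_k$ must be chosen to produce the charges $\chi_{k+1}$ needed in the next sweep. So we let $\chi$ be determined from the future and $W$ from the past.

**Step 1 (elimination of $\rho$).** By Lemma 5(i) and the implicit function theorem, the equation $\Psi_\chi(W,\chi,\rho',\rho_1,\eta)=\chi^+$ is solved near the base point by $\rho'=\Pi(W,\chi,\rho_1,\chi^+,\eta)$ with $\Pi$ analytic. Insert this in $R-\eta^2\rho=0$. At the base point the derivative of the left side in $(\chi,\rho_1)$ is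
$$\frac{\partial R}{\partial(\chi,\rho_1)}+\frac{\partial R}{\partial\rho'}\frac{\partial\Pi}{\partial(\chi,\rho_1)}=\frac{\partial R}{\partial(\chi,\rho_1)},$$
which is invertible, and the derivative in $\chi^+$ is $\frac{\partial R}{\partial\rho'}\frac{\partial\Pi}{\partial\chi^+}=0$. So the equation is solved by analytic $\chi=\mathcal C(W,\chi^+,\eta)$, $\rho_1=P(W,\chi^+,\eta)$ with $\partial_{\chi^+}\mathcal C=\partial_{\chi^+}P=0$ at the base point. Inserting everything in $\Psi_W$ gives $H(W,\chi^+,\eta)$, and $\partial_{\chi^+}H=0$ at the base point because $\partial_{\rho'}\Psi_W=0$. Thus, if near the base point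
$$W_{k+1}=H(W_k,\chi_{k+1},\eta_k),\qquad\chi_k=\mathcal C(W_k,\chi_{k+1},\eta_k)\qquad(k\ge0),\tag{19}$$
then (18) holds with $X_k=(W_k,\chi_k)$, $\rho_{1,k}=P(W_k,\chi_{k+1},\eta_k)$ and $\rho'_k=\Pi(W_k,\chi_k,\rho_{1,k},\chi_{k+1},\eta_k)$. By (16), $H(W^*,\chi^*,0)=W^*$ and $\mathcal C(W^*,\chi^*,0)=\chi^*$.

**Step 2 (solving the linear recursion with decay).** Put $w_k=W_k-W^*$, $\xi_k=\chi_k-\chi^*$, and $T=\partial_WH$, $K=\partial_W\mathcal C$ at the base point. Choose $\nu\in(\lambda,1)$ such that no eigenvalue of $T$ has modulus $\nu$, and put $\|x\|=\sup_{k\ge0}\nu^{-k}|x_k|$ on sequences. Split the $W$-space into the $T$-invariant parts with eigenvalue moduli $<\nu$ (where $T$ is $T_s$) and $>\nu$ (where $T$ is $T_u$, invertible). There are $q_s<\nu<q_u$ (with $q_s>0$) and a constant $L$ with $|T_s^i|\le Lq_s^i$, $|T_u^{-i}|\le Lq_u^{-i}$ for $i\ge0$. Define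
$$(\mathcal Sf)^s_k=\sum_{0\le j<k}T_s^{k-1-j}f_j^s,\qquad(\mathcal Sf)^u_k=-\sum_{j\ge k}T_u^{k-1-j}f_j^u .$$
If $|f_j|\le\nu^j$, these sums are bounded by multiples of $\sum_{j<k}q_s^{k-1-j}\nu^j\le\nu^k/(\nu-q_s)$ and of $\sum_{j\ge k}q_u^{k-1-j}\nu^j=\nu^k/(q_u-\nu)$. So $\mathcal S$ is bounded in $\|\cdot\|$. And $w=\mathcal Sf$ satisfies $w_{k+1}=Tw_k+f_k$: in the second part, $T_uw_k^u=-f_k^u-\sum_{j\ge k+1}T_u^{k-j}f_j^u=-f_k^u+w_{k+1}^u$, and the first part is immediate.

**Step 3 (contraction).** Let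
$$f(w,\xi,\eta)=H(W^*+w,\chi^*+\xi,\eta)-W^*-Tw,\qquad g(w,\xi,\eta)=\mathcal C(W^*+w,\chi^*+\xi,\eta)-\chi^*-Kw .$$
At $(0,0,0)$ both $f,g$ and their derivatives in $(w,\xi)$ vanish, by Step 1. So for $|w|,|\xi|\le\delta$, $0\le\eta\le\eta_0$ they are Lipschitz in $(w,\xi)$ with a constant $\ell(\delta,\eta_0)\to0$ as $\delta,\eta_0\to0$, and $|f(0,0,\eta)|+|g(0,0,\eta)|\le B_0\eta$. For sequences with $\|w\|+\|\xi\|\le\delta$ put $f_k=f(w_k,\xi_{k+1},\eta_k)$, $g_k=g(w_k,\xi_{k+1},\eta_k)$ and consider the map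
$$(w,\xi)\mapsto(\tilde w,\tilde\xi),\qquad\tilde w=\mathcal S(f_k)_k,\quad\tilde\xi_k=K\tilde w_k+g_k .$$
Since $|w_k|,|\xi_{k+1}|\le\delta$ and $\nu^{-k}|\xi_{k+1}-\bar\xi_{k+1}|\le\nu\|\xi-\bar\xi\|$, the sequences $(f_k),(g_k)$ are Lipschitz in $(w,\xi)$ with constant $\ell$ in $\|\cdot\|$. At $(w,\xi)=0$ their norms are at most $\sup_k\nu^{-k}B_0\eta_0\lambda^k=B_0\eta_0$. So with a constant $L'$ depending only on $\mathcal S,K$ the map has Lipschitz constant at most $L'\ell$ and sends $0$ to a point of norm at most $L'B_0\eta_0$. Choose $\delta$ and an upper bound for $\eta_0$ such that $L'\ell\le\frac12$, then $\eta_0>0$ with $L'B_0\eta_0\le\frac\delta2$. The map is then a contraction of the closed ball $\|w\|+\|\xi\|\le\delta$ of a Banach space into itself. Its fixed point satisfies $w_{k+1}=Tw_k+f_k$ and $\xi_k=Kw_k+g_k$, which is (19); hence (18) holds. Since $|w_k|,|\xi_k|\le\delta\nu^k$, we have $X_k\to X^*$ and $\rho_k\to\rho^*$, and for $\delta,\eta_0$ small all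 $X_k,\rho_k$ are as close to $X^*,\rho^*$ as we like.

## Proof of Theorem 1: the entry $(a_1,e)$ oscillates

Let $A=\mathbb A(X_0,\eta_0)$. By continuity of the rules, for $\delta,\eta_0$ small all intermediate states are close to those of the base orbit. So the two diagonal entries at each pivot pair are different, the formal angles are the Jacobi angles by (2), and, as $R=\eta_k^2\rho_k$ by (18), the formal sweeps are true sweeps. Hence the cyclic Jacobi method with our ordering gives $A_{253k}=\mathbb A(X_k,\eta_k)$ for all $k$.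

**Angles.** All angles are within a small distance of those on the base orbit. The latter are finitely many, all in the open interval $(-\frac\pi4,\frac\pi4)$; the angles involving $e$ or $\mathcal F$ are $O(\eta_0)$. So all angles lie in some $[-\frac\pi4+\delta_0,\frac\pi4-\delta_0]$.

**Off-diagonal norm.** By (4), $(A_{253k})_{a_1e}$ is the component $u_{a_1}$ of $X_k$ and tends to $1$. Since $\mathrm{off}$ is nonincreasing by (3), $\mathrm{off}(A_k)\ge\lim_j\mathrm{off}(A_{253j})\ge\sqrt2\ge1$ for all $k$. So $(A_k)$ does not converge to a diagonal matrix.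

**No limit.** Each sweep contains the step $(a_1,e)$, after which the $(a_1,e)$ entry is $0$. So this entry has both $0$ and $1$ as limit points, and $(A_k)$ does not converge at all. This proves Theorem 1 for $n=23$, hence for all $n\ge23$, and answers the question in the negative. $\blacksquare$

**Remark.** As all angles stay in a compact subinterval of $(-\frac\pi4,\frac\pi4)$, the failure is not due to ties or to the convention at $\theta=\pm\frac\pi4$.
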